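\title{Saturation numbers of infinite families of uniform hypergraphs}

\begin{abstract}
The saturation number $\mathrm{sat}(n,\mathcal F)$ of a family $\mathcal F$ of $k$-uniform hypergraphs is the least number of edges in a maximal $\mathcal F$-free $k$-uniform hypergraph on $n$ vertices. Pikhurko proved that $\mathrm{sat}(n,\mathcal F)=O(n^{k-1})$ for every finite family $\mathcal F$. We show that this bound holds for all infinite families if and only if $k=2$. For every $k\ge3$ we construct an infinite family with $\mathrm{sat}(n,\mathcal F)>n^{k-1}(\log\log\log n)^{1/10}$ for all large $n$. For this family, every $\mathcal F$-free hypergraph with $O(n^{k-1})$ edges has order $n^k$ non-edges that can be added without creating a member of $\mathcal F$.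
\end{abstract}

\section{Introduction}

Fix $k\ge2$. A \emph{$k$-graph} $G$ consists of a finite vertex set $V(G)$ and a set $E(G)$ of $k$-element subsets of $V(G)$, the edges; we write $e(G)=|E(G)|$. A \emph{copy} of a $k$-graph $F$ in $G$ is given by an injective map $V(F)\to V(G)$ that sends edges to edges. Let $\mathcal F$ be a family of $k$-graphs, finite or infinite, in which every member has at least one edge. A $k$-graph is \emph{$\mathcal F$-free} if it contains no copy of a member of $\mathcal F$. If $G$ is $\mathcal F$-free, a $k$-set $f\subseteq V(G)$ with $f\notin E(G)$ is \emph{blocked} in $G$ if $G+f$ is not $\mathcal F$-free, and $G$ is \emph{$\mathcal F$-saturated} if every non-edge is blocked. Saturated $k$-graphs are the maximal $\mathcal F$-free $k$-graphs on their vertex set. They exist for every number of vertices: start from the empty $k$-graph, which is $\mathcal F$-free, and add unblocked $k$-sets as long as there are any. The \emph{saturation number} $\mathrm{sat}(n,\mathcal F)$ is the least number of edges in an $\mathcal F$-saturated $k$-graph on $n$ vertices; it measures how early this greedy process can get stuck.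

The natural scale is $n^{k-1}$. Let $\mathcal F$ consist of the complete $k$-graph on $k+1$ vertices, and let $n>k$. The $k$-sets through a fixed vertex $x$ form a saturated $k$-graph with $\binom{n-1}{k-1}$ edges: any $k+1$ vertices contain a $k$-set that avoids $x$, and adding a $k$-set $f\not\ni x$ completes $f\cup\{x\}$. Conversely, in a saturated $k$-graph every $(k-1)$-set lies in an edge, because every $(k-1)$-subset of a blocked set lies in an edge of the complete $k$-graph that the blocked set completes; so there are at least $\binom n{k-1}/k$ edges. Pikhurko proved that no finite family needs more: $\mathrm{sat}(n,\mathcal F)=O(n^{k-1})$ whenever $\mathcal F$ is finite. The question we answer is taken from the survey \cite{survey}: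

\begin{quote}
Is $\mathrm{sat}(n,\mathcal F)=O(n^{k-1})$, with a constant that may depend on $\mathcal F$, for every infinite family $\mathcal F$ of $k$-graphs?
\end{quote}

For graphs the answer is yes, by an argument of K\'aszonyi and Tuza that we include in Section~\ref{sec:graphs}.

\begin{theorem}\label{thm:graphs}
For every nonempty family $\mathcal F$ of graphs, finite or infinite, each with an edge, $\mathrm{sat}(n,\mathcal F)=O(n)$.
\end{theorem}

One would guess the same for $k\ge3$. A $3$-graph on $n$ vertices is described by its $n$ links, the graphs $\{xy: xyz\in E(G)\}$, one for each vertex $z$, and if each link could be saturated with $O(n)$ edges, the total would be $O(n^2)$. But every triple appears in three links, so the links cannot be chosen independently, and the guess is wrong.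

\begin{theorem}\label{thm:sat}
For every $k\ge3$ there is an infinite family $\mathcal F$ of $k$-graphs, each with an edge, such that $\mathrm{sat}(n,\mathcal F)/n^{k-1}\to\infty$ as $n\to\infty$. In fact $\mathrm{sat}(n,\mathcal F)>n^{k-1}(\log\log\log n)^{1/10}$ for all large $n$.
\end{theorem}

So the bound $O(n^{k-1})$ holds for all infinite families if and only if $k=2$. We do not claim that the growth rate in Theorem~\ref{thm:sat} is optimal, and we have not determined how large $\mathrm{sat}(n,\mathcal F)/n^{k-1}$ can be. Theorem~\ref{thm:sat} follows from a stronger statement: a sparse $\mathcal F$-free $k$-graph is far from saturated.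

\begin{theorem}\label{thm:blocked}
Let $k\ge3$ and $\varepsilon\in(0,1)$. There is an infinite family $\mathcal F$ of $k$-graphs, each with an edge, such that for every $K$ there is $n_0$ with the following property. If $n\ge n_0$ and $G$ is an $\mathcal F$-free $k$-graph on $n$ vertices with at most $Kn^{k-1}$ edges, then at most $\varepsilon n^k$ $k$-sets are blocked in $G$. Moreover, for the same $\mathcal F$ the conclusion holds for all sufficiently large $n$ with $K=K(n)=(\log\log\log n)^{1/10}$.
\end{theorem}

\begin{proof}[Proof of Theorem~\ref{thm:sat} from Theorem~\ref{thm:blocked}]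
Take $\varepsilon=1/(2\,k!)$ and $K=K(n)$. A saturated $k$-graph with at most $Kn^{k-1}$ edges has at least $\binom nk-Kn^{k-1}$ blocked sets, and this exceeds $\varepsilon n^k$ for large $n$ because $\binom nk\sim n^k/k!$ and $K=o(n)$. This contradicts Theorem~\ref{thm:blocked}.
\end{proof}

The order of quantifiers in Theorem~\ref{thm:blocked} is the source of the difficulty: one family, chosen before $K$, must defeat every sparse construction. Enlarging a family destroys some constructions, but each new member is also a new way to block. We need members that destroy much and block little. Section~\ref{sec:model} shows such members in a model class of $3$-graphs, where the whole argument can be done by hand. Sections~\ref{sec:traps}--\ref{sec:cleaning} treat arbitrary $3$-graphs, and Section~\ref{sec:lift} passes to all $k\ge3$.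

\medskip
\noindent\textbf{Conventions.} We write $xy$ and $xyz$ for $\{x,y\}$ and $\{x,y,z\}$, and $\log$ is the natural logarithm. A graph $H$ is identified with its edge set, so $|H|$ is its number of edges; $N_H(x)$ is the set of neighbors of $x$ and $\Delta(H)$ is the maximum degree. In a $3$-graph $G$, a pair $xy$ has \emph{neighborhood} $N(xy)=\{z: xyz\in E(G)\}$ and \emph{codegree} $d(xy)=|N(xy)|$; the codegrees sum to $3e(G)$. By $K(a,b,c)$ we denote the complete $3$-partite $3$-graph with parts of sizes $a,b,c$, whose edges are the triples with one vertex in each part. We use two facts about graphs. First, an edge $xy$ lies on no cycle if and only if $x$ and $y$ are in different components once $xy$ is deleted. Second, for integers $t\ge1$ and $j\ge0$: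
\begin{equation}\label{eq:ball}
\begin{minipage}{0.86\textwidth}
if $\Delta(H)<t$, at most $t^j$ vertices lie within distance $j$ of a given vertex, and at most $t^{j+1}$ edges have an endpoint among them.
\end{minipage}
\end{equation}
Indeed, at most $(t-1)^i$ vertices are at distance exactly $i$, and $\sum_{i\le j}(t-1)^i\le t^j$ by the binomial theorem.

\section{Graphs}\label{sec:graphs}

A \emph{cover} of a graph $F$ is a set of vertices that meets every edge, and $\tau(F)$ is the least size of a cover. The idea is to join as many vertices to everything as the family allows; after that, one member of the family bounds the remaining degrees.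

\begin{proof}[Proof of Theorem~\ref{thm:graphs}]
Let $u+1=\min_{F\in\mathcal F}\tau(F)$, which is at least $1$ because every member has an edge. Choose $F_1\in\mathcal F$ with a cover $S$ of size $u+1$, choose $s\in S$, and let $d$ be the number of neighbors of $s$ outside $S$. Then $d\ge1$, since otherwise $S\setminus\{s\}$ would be a cover of size $u$.

Let $V$ be a set of $n\ge|V(F_1)|$ vertices, let $U\subseteq V$ have size $u$, and let $G_0$ be the graph of all pairs that meet $U$. Every subgraph of $G_0$ has a cover of size at most $u$, so $G_0$ is $\mathcal F$-free. Extend $G_0$ to a maximal $\mathcal F$-free graph $G$ on $V$; it is saturated.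

Suppose that a vertex $x\notin U$ has $d$ neighbors outside $U$ in $G$. Map $S\setminus\{s\}$ bijectively to $U$, map $s$ to $x$, map the $d$ neighbors of $s$ outside $S$ to these $d$ neighbors of $x$, and map the remaining vertices of $F_1$ injectively to unused vertices. An edge of $F_1$ either meets $S\setminus\{s\}$, and then its image meets $U$ and lies in $G_0$, or joins $s$ to a vertex outside $S$, and then its image is one of the $d$ edges at $x$. So $G$ contains $F_1$, a contradiction. Hence $G-U$ has maximum degree at most $d-1$, and $e(G)\le un+\frac{d-1}2n$.
\end{proof}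

The proof uses one number, the minimum of $\tau$, and one member $F_1$; this is why the size of the family is irrelevant. In a graph, the objects that block cheaply are vertices of linear degree, and a sparse graph has boundedly many of them. In a $3$-graph with $O(n^2)$ edges there is room for order $n$ pairs of linear codegree. These pairs form a graph on the whole vertex set, and an infinite family can constrain its global shape.

\section{A model: $3$-graphs generated by a graph}\label{sec:model}

Fix an integer $v\ge1$. For a graph $H$ on a set $V$ of $n$ vertices let $G_H$ be the $3$-graph of all triples that contain an edge of $H$. Then $e(G_H)\le n|H|$, and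
\begin{equation}\label{eq:modelN}
N(xy)=V\setminus\{x,y\}\ \text{ if } xy\in H,\qquad N(xy)=N_H(x)\cup N_H(y)\ \text{ if } xy\notin H .
\end{equation}
If $H$ has bounded degree, $G_H$ has $O(n^2)$ edges and every codegree is either bounded or $n-2$.

\begin{example}[Cheap blocking]\label{ex:cheap}
Let $F=K(1,v+1,v+1)$ and let $H$ be $v$-regular with no $4$-cycle, for instance a perfect matching ($v=1$) or a cycle of length at least $5$ ($v=2$). Then $G_H$ is $F$-free. For suppose $\{p\},X,Y$ are the parts of a copy, and put $A=N_H(p)$. As $|A|=v$, the sets $X\setminus A$ and $Y\setminus A$ are nonempty with at least $v+2$ vertices in total, and all pairs between them are edges of $H$. This gives a $4$-cycle if both sets have two vertices, and otherwise a vertex of degree at least $v+1$. On the other hand, let $p,u,r$ be pairwise at $H$-distance at least $3$. The sets $\{p\}$, $A\cup\{u\}$, $N_H(u)\cup\{r\}$ are disjoint, a triple $pay$ with $a\in A$ contains the edge $pa$, and a triple $puw$ with $w\in N_H(u)$ contains the edge $uw$. So adding $pur$ completes $F$. By \eqref{eq:ball}, all but $O(n^2)$ triples are of this kind, and a maximal $F$-free extension of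 $G_H$, which contains no blocked triple of $G_H$, has $O(n^2)$ edges.
\end{example}

The blocking in Example~\ref{ex:cheap} rests on $v$ pairs of linear codegree at almost every vertex. A graph $H$ with average degree above $2$ contains a cycle, so we forbid cycles of such pairs. For $\ell\ge3$ and $s\ge1$ let $T(\ell,s)$ be the $3$-graph on $V(C)\sqcup Z$, where $C$ is a cycle of length $\ell$ and $|Z|=s$, with edges $e\cup\{z\}$ for $e\in C$ and $z\in Z$. All lengths $\ell$ have to be covered, since $H$ may be a single long cycle. To keep the new members from blocking, we let $s$ grow with the size: fix a nondecreasing unbounded integer function $D$ with $D\ge v+2$ and $D(m)=o(m)$, and put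
\[
\mathcal M=\{K(1,v+1,v+1)\}\cup\{T(\ell,s):\ \ell\ge3,\ s\ge D(\ell+s)\}.
\]

\begin{proposition}\label{prop:model}
If $G_H$ is $\mathcal M$-free on $n$ vertices, then at most $(1/v+o(1))n^3$ triples are blocked in $G_H$.
\end{proposition}

\begin{proof}
Let $n$ be large. We have $\Delta(H)\le v$, since a vertex $p$, any $v+1$ of its neighbors and any $v+1$ further vertices form a copy of $K(1,v+1,v+1)$.

\emph{Few vertices have degree $v$.} Let $Z$ be any set of $s=D(n)$ vertices. A cycle of length $\ell$ in $H-Z$ gives a copy of $T(\ell,s)$ with $s\ge D(\ell+s)$. So $H-Z$ is a forest, $|H|\le n+vD(n)$, and at most $2|H|/v=(2/v+o(1))n$ vertices have degree $v$. At most $(1/v+o(1))n^3$ triples contain such a vertex. We show that every other blocked triple $f$ contains two vertices at bounded $H$-distance; by \eqref{eq:ball} there are $O(n^2)$ such triples. As $f\notin E(G_H)$, no pair in $f$ belongs to $H$.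

\emph{Blocking by $K(1,v+1,v+1)$.} Let $f=pur$ complete a copy with parts $\{p\}$, $A\cup\{u\}$, $W\cup\{r\}$, where $|A|=|W|=v$. If $A$ or $W$ lies in $N_H(p)$, then $p$ has degree $v$. Otherwise take $a\in A$ and $w\in W$ not adjacent to $p$. The triples $puw$, $paw$, $par$ are edges of $G_H$, which forces $uw,wa,ar\in H$, so $u$ and $r$ are at distance at most $3$.

\emph{Blocking by $T(\ell,s)$.} Let $f=pur$ complete a copy with $pu\in C$ and $r\in Z$. Then $Z\setminus\{r\}\subseteq N(pu)=N_H(p)\cup N_H(u)$, so $D(\ell+s)\le s\le2v+1$, and $\ell$ is bounded because $D$ is nondecreasing and unbounded. If all other pairs of $C$ are in $H$, then $p$ and $u$ are at distance less than $\ell$. Otherwise some pair $xy\in C$ other than $pu$ is not in $H$, and $Z\subseteq N_H(x)\cup N_H(y)$ by \eqref{eq:modelN}; say $r\in N_H(x)$. Since $|Z\setminus\{r\}|\ge v+1>\deg_H(y)$, some $w\in Z\setminus\{r\}$ is adjacent to $x$. This $w$ is also adjacent to $p$ or $u$, so $r$ is within distance $3$ of $p$ or $u$.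
\end{proof}

For $v\ge7$ we have $1/v<1/6$, so a positive fraction of all triples stays unblocked. The mechanism is a dichotomy. A long cycle comes with a large $Z$, and only a pair of large codegree can complete it; a short cycle can be completed by a pair of small codegree, but its two vertices must then be close in a graph of bounded degree.

An arbitrary $3$-graph with at most $Kn^2$ edges differs from the model in three ways.
\begin{itemize}
\item The typical codegree is bounded only in terms of $K$, which is chosen after the family. In the model any constant $D>2v+1$ would prevent the $T(\ell,s)$ from blocking; in general we need $D\to\infty$.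
\item Codegrees take intermediate values. We will see that the pairs relevant to a given pair $pu$ of small codegree are boundedly many, so that those of codegree below $\delta n$ reach few third vertices $r$. For this step we add one vertex to a part of $K(1,v+1,v+1)$.
\item A pair of linear codegree may have only $\delta n$ neighbors, and the pairs along a long cycle need not have a common neighbor. So $T(\ell,s)$ must be replaced by a structure that asks only for pairwise intersections.
\end{itemize}

\section{Traps and the $3$-uniform family}\label{sec:traps}

Fix $\varepsilon\in(0,1)$ and put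
\[
v=\lceil64/\varepsilon\rceil,\qquad D(m)=v+2+\lfloor(\log m)^{1/4}\rfloor\quad(m\ge1),\qquad F_0=K(1,v+1,v+2).
\]
The function $D$ is nondecreasing and unbounded, and $D\ge v+2$.

An \emph{incidence} of a $3$-graph $R$ is a pair $(e,z)$, where $e$ is a $2$-set of vertices, $z\notin e$ and $e\cup\{z\}\in E(R)$; each edge gives three incidences. A set $I$ of incidences can be read in two ways:
\[
\Theta_z=\{e:(e,z)\in I\},\qquad W_e=\{z:(e,z)\in I\}.
\]
Thus $\Theta_z$ is a graph on $V(R)$, a part of the link of $z$, and $W_e$ is a part of the neighborhood of $e$.

\begin{definition}\label{def:trap}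
A $3$-graph $R$ on $m$ vertices is a \emph{trap} if it has a nonempty set $I$ of incidences, called a \emph{witness}, such that for every $(e,z)\in I$ there is a cycle $C$ in $\Theta_z$ with $e\in C$ and
\[
|W_e\cap W_{e'}|\ge D(m)\qquad\text{for all } e'\in C .
\]
Let $\mathcal F_\varepsilon$ consist of $F_0$ and all traps.
\end{definition}

Taking $e'=e$ gives $|W_e|\ge D(m)$. The $3$-graph $T(\ell,s)$ with $s\ge D(\ell+s)$ is a trap: for $I=\{(e,z):e\in C,\ z\in Z\}$ we have $\Theta_z=C$ for $z\in Z$ and $W_e=Z$ for $e\in C$. For each $\ell$ such an $s$ exists, so $\mathcal F_\varepsilon$ is infinite. Every member has an edge, and the family depends only on $\varepsilon$.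

The definition is self-referential on purpose: the sets $W_e$ are computed in $I$, so every incidence that serves as a common neighbor has a cycle of its own. A blocked triple can be any edge of the trap it completes. Either it carries no incidence of $I$, and then the trap was there before, or it carries one, and then it comes with a cycle to which the dichotomy of Section~\ref{sec:model} applies.

\begin{remark}\label{rem:isolated}
Isolated vertices play no role. Deleting the isolated vertices of a trap leaves a trap with the same witness, since $D$ is nondecreasing. So the members of $\mathcal F_\varepsilon$ without isolated vertices, which include $F_0$ and the traps $T(\ell,s)$, form an infinite family with the same free, and hence the same saturated, $3$-graphs. The same holds for the $k$-uniform family of Section~\ref{sec:lift}. By Pikhurko's theorem, no finite family has the same free $k$-graphs as the family in Theorem~\ref{thm:sat}.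
\end{remark}

\medskip
\noindent\textbf{Parameters.} Given $K\ge1$, define in this order
\[
M=\max\bigl(v+1,\lceil12K/\varepsilon\rceil\bigr),\qquad m_0=\max\{m:D(m)\le M+1\},\qquad \beta=1+(v+1)\binom M{v+1},
\]
\[
\delta=\frac{\varepsilon}{4\beta^{m_0}},\qquad t=\Bigl\lceil\frac{2(v+1)}\delta\Bigr\rceil .
\]
Here $m_0\ge1$ exists because $D(1)=v+2\le M+1$ and $D$ is nondecreasing and unbounded. The number $M$ bounds the typical codegree, $m_0$ bounds the size of a trap that such a pair can complete, $\delta n$ is the threshold for large codegree, and $\beta$ and $t$ are degree bounds for two auxiliary graphs. None of these depends on $n$. Given also $n$, put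
\[
D=D(n),\qquad q=Dt^2,\qquad\rho=q^2,
\]
and consider the conditions
\[
\text{(N1)}\quad t^{m_0}\le\varepsilon n/4,\qquad\qquad\text{(N2)}\quad Dt^{\rho+2}\le n .
\]
For fixed $K$ both hold for all large $n$: we have $\rho=D^2t^4=O((\log n)^{1/2})$, so $Dt^{\rho+2}=n^{o(1)}$. Thus $D$ is constrained from both sides. It must be unbounded for $m_0$ to exist, and $D(n)^2=o(\log n)$ is what gives (N2).

\begin{proposition}\label{prop:three}
Let $K\ge1$ and $n$ satisfy \textup{(N1)} and \textup{(N2)}, and let $G$ be an $\mathcal F_\varepsilon$-free $3$-graph on $n$ vertices with $e(G)\le Kn^2$. Then at most $\varepsilon n^3$ triples are blocked in $G$.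
\end{proposition}

Until the end of Section~\ref{sec:cleaning}, $G$ is as in Proposition~\ref{prop:three} and $V=V(G)$. A pair $e$ is \emph{light} if $d(e)\le M$ and \emph{heavy} if $d(e)\ge\delta n$. Since the codegrees sum to at most $3Kn^2$,
\begin{equation}\label{eq:light}
\text{at most } 3Kn^2/M\le\varepsilon n^2/4 \text{ pairs are not light.}
\end{equation}
This is the only place where the bound on $e(G)$ is used. Let $H$ be the graph of heavy pairs, and for $r\in V$ let $H_r=\{e\in H:r\in N(e)\}$. The absence of $F_0$ enters through the following fact.

\begin{lemma}\label{lem:common}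
For every vertex $c$ and every set $W$ of $v+1$ vertices, at most $v+1$ vertices $b$ satisfy $W\subseteq N(cb)$.
\end{lemma}

\begin{proof}
If $W\subseteq N(cb)$, then $b\ne c$ and $b,c\notin W$. So $v+2$ such vertices $b$, together with $\{c\}$ and $W$, would form a copy of $F_0$.
\end{proof}

As in the model, $H$ has bounded degree: many linear-size neighborhoods of pairs at one vertex must overlap, and Lemma~\ref{lem:common} limits the overlap.

\begin{lemma}\label{lem:degree}
$\Delta(H)<t$, and hence $|H|\le tn/2$.
\end{lemma}

\begin{proof}
Suppose that $ca_1,\dots,ca_t\in H$ with distinct $a_i$. For $z\in V$ let $h(z)$ be the number of $i$ with $z\in N(ca_i)$, and let $Z=\{z:h(z)\ge v+1\}$. Then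
\[
2(v+1)n\le t\delta n\le\sum_zh(z)\le vn+t|Z|,
\]
so $|Z|\ge(v+2)n/t$. Each $z\in Z$ satisfies $W\subseteq N(cz)$ for some $(v+1)$-subset $W$ of $\{a_1,\dots,a_t\}$, so Lemma~\ref{lem:common} gives $|Z|\le(v+1)\binom t{v+1}<(v+2)t^{v+1}$. Hence $n<t^{v+2}$. But $\rho\ge D\ge v+2$, so (N2) gives $n\ge t^{v+2}$.
\end{proof}

\section{Blocked triples with light pairs}\label{sec:light}

By \eqref{eq:light} we may concentrate on triples all of whose pairs are light. When such a triple $pur$ completes $F_0$ or a trap, other pairs take part, and in both cases they share at least $v+1$ neighbors with $pu$. We therefore define, for a light pair $pu$, the graph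
\[
\Gamma_{pu}=\{e:\ |N(e)\cap N(pu)|\ge v+1\}.
\]
It has maximum degree less than $\beta$: if $cb\in\Gamma_{pu}$, then $W\subseteq N(cb)$ for one of the at most $\binom M{v+1}$ subsets $W\subseteq N(pu)$ of size $v+1$, and for fixed $c$ and $W$ there are at most $v+1$ such $b$ by Lemma~\ref{lem:common}. Let $P(p,u)$ be the set of edges of $\Gamma_{pu}$ that have an endpoint within $\Gamma_{pu}$-distance $m_0-1$ of $p$. By \eqref{eq:ball}, $|P(p,u)|\le\beta^{m_0}$. The point is that $P(p,u)$ is determined before the third vertex $r$ is chosen.

An ordered triple $(p,u,r)$ of distinct vertices with $pu$ light is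
\begin{itemize}
\item \emph{exceptional} if $r\in N(e)$ for some $e\in P(p,u)$ that is not heavy;
\item \emph{near} if $u$ is within $H$-distance $m_0$ of $p$.
\end{itemize}
There are at most $n^2\cdot\beta^{m_0}\cdot\delta n=\varepsilon n^3/4$ exceptional triples, by the choice of $\delta$. There are at most $n\cdot t^{m_0}\cdot n\le\varepsilon n^3/4$ near triples, by Lemma~\ref{lem:degree}, \eqref{eq:ball} and (N1). An ordered pair $(p,r)$ is \emph{dominated} if $\deg_{H_r}(p)\ge v$; this is the analogue of a vertex of degree $v$ in the model.

\begin{lemma}\label{lem:light}
Let $f$ be a blocked triple all of whose pairs are light. Then for some ordering $(p,u,r)$ of $f$, the triple $(p,u,r)$ is exceptional or near, or the pair $(p,r)$ is dominated.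
\end{lemma}

\begin{proof}
The $3$-graph $G+f$ contains a copy of a member of $\mathcal F_\varepsilon$, and $f$ is an edge of this copy because $G$ is $\mathcal F_\varepsilon$-free. Neighborhoods below are taken in $G$.

\emph{Case A: a copy of $F_0$.} Order $f$ as $(p,u,r)$ so that the parts are $\{p\}$, $A\cup\{u\}$ and $W\cup\{r\}$ with $|A|=v$ and $|W|=v+1$. All edges of the copy except $f$ lie in $G$, so $puw,paw,par\in E(G)$ for $a\in A$ and $w\in W$. Thus $W\subseteq N(pa)\cap N(pu)$, and $pa\in\Gamma_{pu}$; this is why the last part of $F_0$ has $v+2$ vertices, so that $v+1$ remain without $r$. As $pa$ contains $p$ and $m_0\ge1$, we get $pa\in P(p,u)$, and $r\in N(pa)$. If $(p,u,r)$ is not exceptional, then all $v$ pairs $pa$ are heavy and lie in $H_r$, so $(p,r)$ is dominated.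

\emph{Case B: a trap $R$ on $m$ vertices with witness $I$.} If no $(e,z)\in I$ had $e\cup\{z\}=f$, then $I$ would be a witness for $R-f$, which has the same vertex set and lies in $G$. So $(pu,r)\in I$ for some ordering $(p,u,r)$ of $f$. For $w\in W_{pu}\setminus\{r\}$ the triple $puw$ is an edge of $R$ other than $f$, so
\[
W_{pu}\setminus\{r\}\subseteq N(pu).
\]
Since $pu$ is light, $D(m)-1\le M$, and therefore $m\le m_0$.

Let $C$ be the cycle in $\Theta_r$ that Definition~\ref{def:trap} provides for $(pu,r)$, let $p=x_0,x_1,\dots,x_\ell=u$ be the path $C-pu$, and put $e_i=x_ix_{i+1}$ for $0\le i<\ell$. Here $\ell\le m\le m_0$. Since $(e_i,r)\in I$, we have $r\notin e_i$ and $e_i\cup\{r\}\in E(R)$; since $e_i\ne pu$, this triple is not $f$, so $r\in N(e_i)$. For $w\in W_{e_i}\setminus\{r\}$ the triple $e_i\cup\{w\}$ is an edge of $R$ that avoids $r$, so it is not $f$, and $w\in N(e_i)$. Hence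
\[
|N(e_i)\cap N(pu)|\ge|(W_{e_i}\cap W_{pu})\setminus\{r\}|\ge D(m)-1\ge v+1 .
\]
So the whole path lies in $\Gamma_{pu}$, the vertex $x_i$ is within $\Gamma_{pu}$-distance $i\le m_0-1$ of $p$, and $e_i\in P(p,u)$ for all $i<\ell$. If $(p,u,r)$ is not exceptional, every $e_i$ is heavy, so $u$ is within $H$-distance $\ell\le m_0$ of $p$ and the triple is near.
\end{proof}

\section{Finding a trap among heavy pairs}\label{sec:cleaning}

It remains to bound the number of dominated pairs. Let
\[
I_0=\{(e,r):e\in H,\ r\in N(e)\},\qquad |I_0|=\sum_{r\in V}|H_r| .
\]
In the model every $H_r$ was nearly a forest, so $|I_0|$ was at most about $n^2$. What matters is that the constant is absolute, so that a large $v$ beats it.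

\begin{lemma}\label{lem:cleaning}
$|I_0|<8n^2$.
\end{lemma}

We prove that otherwise some subset of $I_0$ is a witness for $G$ itself. An incidence $(e,z)$ needs a cycle through $e$ in $\Theta_z$ that avoids the \emph{bad} partners of $e$, the pairs $e'$ with $|W_e\cap W_{e'}|<D$. Two pairs that are bad for each other occur together in fewer than $D$ of the graphs $\Theta_z$, so there are at most $D|H|^2\le Dt^2n^2$ conflicts. This is far more than the $8n^2$ incidences we can spend, so we cannot delete all conflicts. We can afford three things: to delete the incidences with more than $q=Dt^2$ conflicts; to delete the conflicts between pairs that are close in $H$, which are few because $H$ has bounded degree; and to cut each $\Theta_z$ until every set $S$ of at most half a component has at least $\sqrt{|S|}+1$ boundary edges. After that, $q$ bad edges together with $e$ can only cut off a set of at most $q^2=\rho$ vertices, and such a set around $e$ is too small to reach a bad edge. The square root is unbounded, which makes this argument work, and small enough that the cost of cutting is a convergent series.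

\begin{proof}[Proof of Lemma~\ref{lem:cleaning}]
Suppose $|I_0|\ge8n^2$. Start with $I=I_0$ and delete incidences by the rules below, one application at a time, as long as some rule applies; $\Theta_z$ and $W_e$ refer to the current $I$, and always $\Theta_z\subseteq H$. An ordered pair $(e,e')\in H\times H$, possibly with $e=e'$, is \emph{bad} if currently $|W_e\cap W_{e'}|<D$. Let $\mathrm{dist}(e,e')$ be the least $H$-distance between an endpoint of $e$ and an endpoint of $e'$. For $S\subseteq V$ let $\partial_zS$ be the set of edges of $\Theta_z$ with exactly one endpoint in $S$.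
\begin{itemize}
\item[(R1)] If $(e,z)\in I$ and $(e,e')$ is bad for more than $q$ edges $e'\in\Theta_z$, delete $(e,z)$.
\item[(R2)] If $(e,z)\in I$ and $(e,e')$ is bad for some $e'\in\Theta_z$ with $\mathrm{dist}(e,e')\le\rho$, delete $(e,z)$.
\item[(R3)] If $U$ is the vertex set of a component of some $\Theta_z$ and $S\subseteq U$ satisfies $1\le|S|\le|U|/2$ and $|\partial_zS|<\sqrt{|S|}+1$, delete all $(e,z)$ with $e\in\partial_zS$.
\end{itemize}
Each application deletes at least one incidence; in (R3), $\partial_zS\ne\emptyset$ because $U$ is connected and $\emptyset\ne S\ne U$. So the process stops.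

\emph{Cost of \textup{(R1)} and \textup{(R2)}.} A \emph{conflict} is a triple $(e,e',z)$ such that at some moment $(e,e')$ is bad and both $(e,z)$ and $(e',z)$ are in $I$. The set $I$ only shrinks, so in a conflict $(e,e',z)$ the vertex $z$ belongs to $W_e\cap W_{e'}$ at the first moment when $(e,e')$ is bad. Hence each $(e,e')$ occurs in fewer than $D$ conflicts, and by Lemma~\ref{lem:degree} there are at most $D|H|^2\le Dt^2n^2$ conflicts. A deletion of $(e,z)$ by (R1) exhibits more than $q$ conflicts of the form $(e,\cdot,z)$, and different deletions exhibit different conflicts. So (R1) deletes at most $Dt^2n^2/q=n^2$ incidences. A deletion of $(e,z)$ by (R2) exhibits a conflict $(e,e',z)$ with $\mathrm{dist}(e,e')\le\rho$. By \eqref{eq:ball}, applied to both endpoints of $e$, there are at most $2t^{\rho+1}$ such $e'$ for each $e$. So (R2) deletes at most $|H|\cdot2t^{\rho+1}\cdot D\le Dt^{\rho+2}n\le n^2$ incidences, by (N2).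

\emph{Cost of \textup{(R3)}.} Fix $z$. An application with the set $S$ deletes fewer than $\sqrt{|S|}+1$ incidences, and we pay for them by charging $|S|^{-1/2}+|S|^{-1}$ to each vertex of $S$. After the application, the component of any $x\in S$ in $\Theta_z$ is contained in $S$, and this remains so. If $x$ lies in the set $S'$ of a later application for the same $z$, then $S'$ is at most half of the component of $x$ at that time, so $|S'|\le|S|/2$. Read in reverse order, the sets that contain $x$ therefore have sizes at least $1,2,4,\dots$, and the total charge to $x$ is at most
\[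
\sum_{i\ge0}\bigl(2^{-i/2}+2^{-i}\bigr)=(2+\sqrt2)+2<6 .
\]
Summing over the $n$ choices of $x$ and the $n$ choices of $z$, rule (R3) deletes fewer than $6n^2$ incidences.

In total fewer than $8n^2$ incidences are deleted, so the final set $I$ is nonempty.

\emph{The final $I$ is a witness.} Let $(e,z)\in I$ with $e=xy$, and let $Q$ be the set of $e'\in\Theta_z$ for which $(e,e')$ is bad. Since (R1) and (R2) do not apply, $|Q|\le q$ and $\mathrm{dist}(e,e')>\rho$ for all $e'\in Q$; in particular $e\notin Q$. Suppose that $e$ lies on no cycle of $\Theta_z-Q$. Then $x$ and $y$ lie in different components $X$ and $Y$ of $\Theta_z-Q-e$. Both are contained in the component $U$ of $\Theta_z$ that contains $e$, and they are disjoint, so the smaller one, call it $S$, has $1\le|S|\le|U|/2$. An edge of $\Theta_z$ that leaves $S$ is not in $\Theta_z-Q-e$, so $\partial_zS\subseteq Q\cup\{e\}$. Since (R3) does not apply, $\sqrt{|S|}+1\le|\partial_zS|\le q+1$, that is, $|S|\le q^2=\rho$. The set $S$ is connected in $H$ and contains an endpoint of $e$, so all its vertices are within $H$-distance $\rho-1$ of this endpoint, and no edge of $Q$ meets $S$. Then $\partial_zS\subseteq\{e\}$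 and $|\partial_zS|\le1<\sqrt{|S|}+1$, so (R3) applies, a contradiction.

Thus $e$ lies on a cycle $C$ of $\Theta_z-Q$, and $|W_e\cap W_{e'}|\ge D=D(n)$ for all $e'\in C$. As $(e,z)\in I$ was arbitrary and $G$ has $n$ vertices, $G$ is a trap, although it is $\mathcal F_\varepsilon$-free.
\end{proof}

The trap found here has $n$ vertices, and the proof gives no bound on the lengths of its cycles that is independent of $n$. This is where the infinitely many members of $\mathcal F_\varepsilon$ are used.

\begin{proof}[Proof of Proposition~\ref{prop:three}]
Let $\mathcal D$ be the set of dominated pairs. By Lemma~\ref{lem:cleaning},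
\[
v|\mathcal D|\le\sum_{r}\sum_{p}\deg_{H_r}(p)=2|I_0|<16n^2,
\]
so $|\mathcal D|\le\varepsilon n^2/4$ because $v\ge64/\varepsilon$. By Lemma~\ref{lem:light}, a blocked triple contains a pair that is not light, or has an exceptional ordering, or has a near ordering, or contains a dominated pair. A pair lies in fewer than $n$ triples, so by \eqref{eq:light}, the two counts before Lemma~\ref{lem:light} and the bound on $|\mathcal D|$, each of the four classes has at most $\varepsilon n^3/4$ triples.
\end{proof}

\section{All uniformities, and growing $K$}\label{sec:lift}

We add a common core of $k-3$ vertices to every member of the $3$-uniform family. A $k$-graph is then free exactly when its $3$-uniform links are, and in a sparse $k$-graph most links are sparse.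

\begin{proof}[Proof of Theorem~\ref{thm:blocked}]
Put $\varepsilon'=\varepsilon/2$. For $F\in\mathcal F_{\varepsilon'}$ let $F^+$ be the $k$-graph on $V(F)\sqcup Y$, $|Y|=k-3$, with edges $g\cup Y$ for $g\in E(F)$; call $Y$ its \emph{core}. Let $\mathcal F=\{F^+:F\in\mathcal F_{\varepsilon'}\}$. Each member has an edge, and $\mathcal F$ is infinite since $|V(F^+)|$ is unbounded. For a $k$-graph $G$ on $V$ and a $(k-3)$-set $Y\subseteq V$, the \emph{link} $G_Y$ is the $3$-graph on $V\setminus Y$ whose edges are the triples $g$ with $g\cup Y\in E(G)$. Copies of $F^+$ in $G$ with core $Y$ correspond to copies of $F$ in $G_Y$, so $G$ is $\mathcal F$-free if and only if every $G_Y$ is $\mathcal F_{\varepsilon'}$-free.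

Let $K\ge1$, which loses nothing, and let $G$ be $\mathcal F$-free on $n\ge2k$ vertices with $e(G)\le Kn^{k-1}$. If $f$ is blocked in $G$, then $G+f$ contains a copy of some $F^+$ with $f$ as an edge. Its core $Y$ lies in $f$, and $G_Y+(f\setminus Y)=(G+f)_Y$ contains $F$, so $g=f\setminus Y$ is blocked in $G_Y$. Since $f=Y\cup g$, the number of blocked $k$-sets is at most the number of pairs $(Y,g)$ with $g$ blocked in $G_Y$.

Let $n'=n-k+3\ge n/2$ be the number of vertices of a link, and let $K'=8\binom k3K/\varepsilon\ge1$. Each edge of $G$ contains $\binom k{k-3}=\binom k3$ sets $Y$, so $\sum_Ye(G_Y)=\binom k3e(G)$. Hence the number of $Y$ with $e(G_Y)>K'n'^2$ is at most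
\[
\frac{\binom k3Kn^{k-1}}{K'n'^2}\le\frac{4\binom k3K}{K'}\,n^{k-3}=\frac\varepsilon2\,n^{k-3},
\]
and these $Y$ give at most $\frac\varepsilon2n^k$ pairs $(Y,g)$. Each of the other at most $n^{k-3}$ sets $Y$ gives at most $\frac\varepsilon2n^3$ pairs by Proposition~\ref{prop:three}, provided that (N1) and (N2) hold for $\varepsilon',K',n'$. Then at most $\varepsilon n^k$ sets are blocked. For fixed $K$ the two conditions hold for all large $n$, as noted in Section~\ref{sec:traps}. This proves the first statement.

Now let $L=\log\log\log n$ and $K=L^{1/10}$. We verify (N1) and (N2) for the parameters defined from $\varepsilon',K',n'$, with $k$ and $\varepsilon$ fixed and $n$ large. The number $v$ is constant, while $M\to\infty$ and $M=O(L^{1/10})$. If $D(m)\le M+1$, then $\lfloor(\log m)^{1/4}\rfloor\le M-v-1$, so $(\log m)^{1/4}<M$; hence $m_0\le e^{M^4}$. Next, $\beta\le1+(v+1)M^{v+1}$ gives $\log\beta=O(\log M)$, and $t\le1+8(v+1)\beta^{m_0}/\varepsilon'$ gives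
\[
\log t\le m_0\log\beta+O(1)\le e^{M^4}\,O(\log M)\le e^{M^5}.
\]
Since $M^5=O(L^{1/2})$, we have $2M^5\le L/2$ for large $n$, and so
\[
m_0\log t\le e^{2M^5}\le e^{L/2}=(\log\log n)^{1/2}.
\]
Therefore $t^{m_0}\le\log n\le\varepsilon'n'/4$, which is (N1). Also $\log t\le(\log\log n)^{1/2}=o(\log\log n)$, so $t=(\log n)^{o(1)}$. With $D=D(n')=O((\log n)^{1/4})$ this gives $\rho=D^2t^4\le(\log n)^{1/2+o(1)}$ and
\[
\log\bigl(Dt^{\rho+2}\bigr)=\log D+(\rho+2)\log t\le(\log n)^{1/2+o(1)}=o(\log n).
\]
As $n'\ge n/2$, (N2) holds for large $n$.
\end{proof}

The three logarithms have a visible origin in this computation. The bound on $m_0$ is exponential in a power of $K$ because $D$ grows like a power of $\log m$; the degree bound $t$ is exponential in $m_0$; and (N2) puts $t^4$ in an exponent that has to stay below $\log n$.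

\begin{thebibliography}{1}

\bibitem{survey}
\emph{A Survey of Minimum Saturated Graphs},
\texttt{https://www.combinatorics.org/ojs/index.php/eljc/article/download/DS19/pdf/}

\end{thebibliography}
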